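# Quaternion algebras with no projective maximal order

## 1. Dimension at most two: every maximal order is projective

Let $R$ be an integrally closed noetherian domain with quotient field $K$.

**Definition (order).** An order over $R$ is a subring $\Lambda$ of a finite-dimensional central simple $K$-algebra $\Sigma$ such that $\Lambda$ is a finitely generated $R$-module spanning $\Sigma$ over $K$. It is maximal if it is not properly contained in any order of $\Sigma$.

Every $\Sigma$ contains an order. Take a $K$-basis $u_1,\dots,u_n$ with $u_iu_j=\sum_k c_{ijk}u_k$ and a common denominator $0\ne d\in R$ of the $c_{ijk}$. Since $(du_i)(du_j)=\sum_k (dc_{ijk})(du_k)$, the module $R\cdot 1+\sum_i R\,du_i$ is a ring, hence an order. We also use that every order is contained in a maximal order.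

As an example, $M_n(R)$ is a maximal order in $M_n(K)$. Let $\Gamma\supset M_n(R)$ be an order and $g\in\Gamma$. Then $e_{1i}\,g\,e_{j1}=g_{ij}e_{11}\in\Gamma$, so $R[g_{ij}]e_{11}\subset\Gamma$ is a finitely generated $R$-module. Hence $g_{ij}$ is integral over $R$ and lies in $R$.

**Definition (reflexive).** For a finitely generated module $E$ put $E^*=\operatorname{Hom}_R(E,R)$; $E$ is reflexive if $E\to E^{**}$ is an isomorphism.

Recall the textbook description: if $E$ is finitely generated and torsion-free, then inside $E\otimes K$ we have $E^{**}=\bigcap_{\mathfrak q}E_{\mathfrak q}$, where $\mathfrak q$ runs over the primes of height one. So $E$ is reflexive iff $E=\bigcap_{\mathfrak q}E_{\mathfrak q}$. Free modules are reflexive.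

**Proposition 1 (Auslander–Goldman).** *An order $\Lambda$ is maximal iff it is reflexive and $\Lambda_{\mathfrak q}$ is a maximal $R_{\mathfrak q}$-order for all height one primes $\mathfrak q$. Hence if $\Lambda$ is maximal, so is the $R_{\mathfrak P}$-order $\Lambda_{\mathfrak P}$ for every prime $\mathfrak P$.*

*Proof.* The module $\Lambda^{**}=\bigcap_{\mathfrak q}\Lambda_{\mathfrak q}$ is an intersection of rings and is finitely generated, so it is an order containing $\Lambda$.

Suppose $\Lambda$ is reflexive and each $\Lambda_{\mathfrak q}$ is maximal. If $\Lambda'\supset\Lambda$ is an order, then $\Lambda'_{\mathfrak q}=\Lambda_{\mathfrak q}$, so $\Lambda'\subset\bigcap\Lambda'_{\mathfrak q}=\bigcap\Lambda_{\mathfrak q}=\Lambda$.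

Conversely let $\Lambda$ be maximal. Then $\Lambda=\Lambda^{**}$. Fix $\mathfrak q$, let $\Gamma\supset\Lambda_{\mathfrak q}$ be an $R_{\mathfrak q}$-order, and choose $0\neq r\in R$ with $\Gamma\subset r^{-1}\Lambda_{\mathfrak q}$. Put $\Gamma'=\Gamma\cap\bigcap_{\mathfrak q'\neq\mathfrak q}\Lambda_{\mathfrak q'}$. This is a ring and $\Lambda\subset\Gamma'\subset r^{-1}\Lambda^{**}$, so it is an order and $\Gamma'=\Lambda$. Let $\gamma\in\Gamma$. After multiplying $\gamma$ by an element of $R\setminus\mathfrak q$ we may write $\gamma=r^{-1}\lambda$ with $\lambda\in\Lambda$. Only finitely many height one primes $\mathfrak q'\ne\mathfrak q$ contain $r$; multiplying high powers of elements of $\mathfrak q'\setminus\mathfrak q$ gives $t\notin\mathfrak q$ with $t\in rR_{\mathfrak q'}$ for all of these. Then $t\gamma=(t/r)\lambda\in\Lambda_{\mathfrak q'}$ for all $\mathfrak q'\neq\mathfrak q$, and $t\gamma\in\Gamma$. So $t\gamma\in\Gamma'=\Lambda$ and $\gamma\in\Lambda_{\mathfrak q}$. Thus $\Lambda_{\mathfrak q}$ is maximal.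

For the last assertion, reflexivity localizes, and the height one primes of $R_{\mathfrak P}$ are those of $R$ inside $\mathfrak P$, with the same localizations of $\Lambda$. $\square$

**Proposition 2.** *A finitely generated reflexive module $E$ over a regular local ring $R$ of dimension $\le2$ is free.*

*Proof.* Choose a presentation $R^a\to R^b\to E^*\to0$ and dualize: $0\to E^{**}\to R^b\to R^a$ is exact. So $E=E^{**}$ is the kernel of a map between free modules, which gives $\operatorname{depth}E\ge\min(2,\dim R)=\dim R$. By the Auslander–Buchsbaum formula $\operatorname{pd}E=\dim R-\operatorname{depth}E=0$. $\square$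

**Theorem 3.** *If $R$ is a regular noetherian domain of dimension $\le2$, every maximal order in every central simple $K$-algebra is a projective $R$-module.*

*Proof.* A maximal order is reflexive by Proposition 1. By Proposition 2 it is free at every prime, hence projective. $\square$

Dimension two entered only through Proposition 2. What changes in dimension three?

## 2. Dimension three: reflexive is weaker than free

Let $R$ be regular local of dimension $3$, $\mathfrak m=(x,y,z)$, $k=R/\mathfrak m$, $v=(x,y,z)^T$, and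
$$E=\ker(v^T:R^3\to R)=\{w: xw_1+yw_2+zw_3=0\}.$$

The module $E$ is reflexive: if $w\in K^3$ lies in every $E_{\mathfrak q}$, then $w\in R^3$ and $v^Tw=0$. By exactness of the Koszul complex there is an exact sequence $0\to R\to R^3\to E\to0$ in which $1\mapsto v$ up to sign. Its matrix has entries in $\mathfrak m$, so it is a minimal resolution; hence $\operatorname{pd}E=1$, $\operatorname{depth}E=2$, and $E$ is not free.

Put $\Lambda=\operatorname{Hom}_R(E,E)\subset\operatorname{End}_K(E\otimes K)\cong M_2(K)$. An endomorphism lying in every $\Lambda_{\mathfrak q}$ maps $E$ into $\bigcap E_{\mathfrak q}=E$, so $\Lambda$ is reflexive. As $E_{\mathfrak q}$ is free of rank 2 over the discrete valuation ring $R_{\mathfrak q}$, $\Lambda_{\mathfrak q}\cong M_2(R_{\mathfrak q})$ is maximal. So $\Lambda$ is a maximal order by Proposition 1.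

It is not free. Apply $\operatorname{Hom}(-,E)$ to the resolution. The map $E^3\to E$ is $(e_1,e_2,e_3)\mapsto xe_1+ye_2+ze_3$ up to sign, with image $\mathfrak mE$, so $0\to\Lambda\to E^3\to\mathfrak mE\to0$ is exact. Since $\operatorname{Hom}(k,E)=0$, the nonzero module $\operatorname{Hom}(k,E/\mathfrak mE)$ embeds in $\operatorname{Ext}^1(k,\mathfrak mE)$. Since $\operatorname{Ext}^1(k,E^3)=0$, the latter embeds in $\operatorname{Ext}^2(k,\Lambda)$. So $\operatorname{Ext}^2(k,\Lambda)\neq0$ and $\operatorname{depth}\Lambda\le2<3$.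

Thus a maximal order may fail to be projective. But the same algebra $M_2(K)$ also contains $M_2(R)$, which is free and maximal. So the right question, which comes from the paper "Maximal Orders" (https://www.ams.org/journals/tran/1960-097-01/S0002-9947-1960-0117252-7/S0002-9947-1960-0117252-7.pdf), is this.

*For every regular local ring $R$ of dimension at least three, does every finite-dimensional central simple $K$-algebra contain at least one maximal order that is a projective $R$-module?*

The answer is no. A **quaternion algebra** over $K$ means a central simple $K$-algebra of dimension $4$.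

**Theorem A.** *Let $R$ be a regular local ring of dimension $\ge3$ with residue characteristic $\ne2$. There is a quaternion algebra over $K$ containing no maximal order that is a projective $R$-module. If $\dim R=3$, $\mathfrak m=(x,y,z)$ and the residue characteristic is $\neq2,7$ (e.g. $R=\mathbb C[[x,y,z]]$), one may take*
$$D=K\langle i,j\rangle,\qquad i^2=x^3+yz^2,\quad j^2=-(x^3z+xy^3+yz^3),\quad ij=-ji.$$

**Theorem B.** *Let $R$ be a regular local ring of dimension $3$ with residue characteristic $2$ (equal or mixed characteristic). There is a quaternion algebra over $K$ containing no maximal order that is a projective $R$-module.*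

**Theorem C.** *For a regular noetherian domain $R$ with quotient field $K$ the following are equivalent:*
1. *$\dim R\le2$;*
2. *every maximal order in every central simple $K$-algebra is projective;*
3. *every central simple $K$-algebra contains a projective maximal order;*
4. *every quaternion algebra over $K$ contains a projective maximal order.*

In particular, for every regular local ring of dimension at least three there is a quaternion algebra over its quotient field containing no projective maximal order.

## 3. Quaternion orders over a discrete valuation ring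

By Proposition 1, maximality is a question at the height one primes, so we first work over a discrete valuation ring (DVR).

An **étale quadratic algebra** over a field $F$ is $L=F[\theta]$, $\theta$ a root of a monic quadratic polynomial with nonzero discriminant. It is a separable quadratic field extension or $F\times F$. Examples are $\theta^2=a\neq0$ in characteristic $\neq2$ and $\theta^2+\theta=a$ in characteristic $2$. It has a conjugation $\alpha\mapsto\bar\alpha$, a trace $\operatorname{Tr}$ and a norm $N$. For $\eta\in F^\times$, the algebra $L\oplus Lj$ with $j^2=\eta$, $j\alpha=\bar\alpha j$ is a quaternion algebra (textbook). When $\operatorname{char}F\ne2$ and $\theta^2=a$, it is the algebra $(a,\eta)$ with $i^2=a$, $j^2=\eta$, $ij=-ji$. Write $\operatorname{trd},\operatorname{nrd}$ for the reduced trace and norm. The canonical involution sends $\alpha+\beta j$ to $\bar\alpha-\beta j$, so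
$$\operatorname{trd}(\alpha+\beta j)=\operatorname{Tr}\alpha,\qquad\operatorname{nrd}(\alpha+\beta j)=N(\alpha)-\eta N(\beta),\tag{1}$$
$$\operatorname{trd}\big((\alpha+\beta j)(\alpha'+\beta'j)\big)=\operatorname{Tr}(\alpha\alpha')+\eta\operatorname{Tr}(\beta\overline{\beta'}).\tag{2}$$

**Definition (dual).** For an order $\Lambda$ in a quaternion algebra $D$, $\Lambda^\#=\{d\in D:\operatorname{trd}(d\Lambda)\subset R\}$.

Since the trace form is nondegenerate, $\Lambda^\#\cong\operatorname{Hom}_R(\Lambda,R)$, and the dual commutes with localization. Elements of orders are integral, so their traces lie in $R$ and $\Lambda\subset\Lambda^\#$. If $\Lambda$ is free with basis $e_i$, then $\Lambda^\#=\Lambda$ iff the discriminant $\det(\operatorname{trd}(e_ie_j))$ is a unit. For instance $M_2(R)^\#=M_2(R)$. In the same way, for a module $B$ in an étale quadratic algebra, $B^\#$ is its dual for $\operatorname{Tr}$.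

**Lemma 4.** *Let $O$ be a DVR with uniformizer $\pi$, residue field $\kappa$, fraction field $K$. Let $\tilde A=O[\theta]$ be defined by a monic quadratic polynomial with unit discriminant, and let $\Gamma=\tilde A\oplus\tilde Aj$, $j\alpha=\bar\alpha j$, $j^2=\eta\in O\setminus\{0\}$, $D=\Gamma\otimes K$.*

*(i) If $\eta\in O^\times$, then $\Lambda^\#=\Lambda$ for every maximal $O$-order $\Lambda$ of $D$.*

*(ii) If $\eta\in\pi O^\times$ and $L:=\tilde A/\pi\tilde A$ is a field, then $\Gamma$ is the unique maximal $O$-order of $D$. The set $P:=\pi\tilde A\oplus\tilde Aj$ is a two-sided ideal with $\Gamma/P=L$ and $\pi\Gamma^\#=P$. The trace form of $\Gamma$ has discriminant of valuation $2$. On $\Gamma$, $\operatorname{trd}$ reduces mod $\pi$ to $\operatorname{Tr}_{L/\kappa}$ composed with $\Gamma\to L$.*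

*Proof.* The trace form of $\tilde A$ is unimodular because the discriminant is a unit, and conjugation is an automorphism of $\tilde A$. So (2) gives $\Gamma^\#=\tilde A\oplus\eta^{-1}\tilde Aj$, and the discriminant of $\Gamma$ is a unit times $\eta^2$.

(i) The ring $\Gamma/\pi\Gamma$ is a quaternion algebra over $\kappa$, so it is simple artinian and its modules are determined by their dimension. Let $\Lambda$ be a maximal order and $I=\Gamma\Lambda$, a finitely generated torsion-free, hence free, $O$-module of rank 4. Then $I/\pi I$ is a $\Gamma/\pi\Gamma$-module of dimension 4, so it is isomorphic to $\Gamma/\pi\Gamma$. Lift a generator to $u\in I$; Nakayama gives $I=\Gamma u$. As $Du=KI=D$, $u\in D^\times$. The right order $\{d:Id\subset I\}=u^{-1}\Gamma u$ contains $\Lambda$, so it equals $\Lambda$ by maximality. Since $\eta$ is a unit, $\Gamma^\#=\Gamma$, and $\operatorname{trd}$ is invariant under conjugation, so $\Lambda^\#=\Lambda$.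

(ii) $\tilde A$ is finite over $O$ with $\tilde A/\pi\tilde A$ a field, so it is a noetherian local ring whose maximal ideal is generated by the nonzerodivisor $\pi$. Hence it is a DVR with uniformizer $\pi$; let $v$ denote the valuation of $O$ and of $\tilde A$. Writing $\alpha=\pi^n\cdot$unit we get $v(N\alpha)=2v(\alpha)$, which is even, while $v(\eta N\beta)=1+2v(\beta)$ is odd. So for $d=\alpha+\beta j\ne0$,
$$v(\operatorname{nrd}d)=\min(2v(\alpha),1+2v(\beta))<\infty .$$
Hence $D$ is a division algebra, $\Gamma=\{v(\operatorname{nrd})\ge0\}$ and $P=\{v(\operatorname{nrd})>0\}$. Elements of orders are integral, so have reduced norm in $O$; thus every order lies in $\Gamma$. The set $P$ is additively closed by its definition, and is a two-sided ideal by multiplicativity of $\operatorname{nrd}$. The coefficient of $1$ in $(\alpha+\beta j)(\alpha'+\beta'j)$ is $\alpha\alpha'+\eta\beta\overline{\beta'}\equiv\alpha\alpha'$ mod $\pi$, so $\Gamma/P=\tilde A/\pi\tilde A=L$ as rings. Finally $\pi\Gamma^\#=\pi\tilde A\oplus\pi\eta^{-1}\tilde Aj=P$,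 the discriminant is a unit times $\eta^2$, and (1) gives the last claim. $\square$

**A free maximal order in dimension three.** Let $R=\mathbb R[[x,y,z]]$, $D=(-1,x)$, and $\Lambda=R\langle i,j\rangle=R[i]\oplus R[i]j$, which is free. At a height one prime $\mathfrak q\ne(x)$ we have $\Lambda_{\mathfrak q}^\#=\Lambda_{\mathfrak q}$, and an order $\Gamma'\supset\Lambda_{\mathfrak q}$ satisfies $\Gamma'\subset\Gamma'^\#\subset\Lambda_{\mathfrak q}^\#=\Lambda_{\mathfrak q}$; so $\Lambda_{\mathfrak q}$ is maximal. At $(x)$ put $S=\mathbb R[[y,z]]$, $\kappa=\operatorname{Frac}S$. If $-1=b^2$ in $\kappa$, then $b\in S$ by normality, and the constant term of $b$ would be a real square root of $-1$. So $L=\kappa(i)$ is a field and Lemma 4(ii) applies. Hence $\Lambda$ is a free maximal order. Here $\Lambda\cap P=xR[i]\oplus R[i]j$, and $\Lambda/(\Lambda\cap P)=S[i]=\mathbb C[[y,z]]$, which is exactly the integral closure of $S$ in $L$.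

**Where direct approaches stop.** For a positive answer one would write $D=(a,b)$ with $a,b\in R$ and enlarge the free order $R\langle i,j\rangle$ to a maximal one. Proposition 1 says that the enlargement is reflexive and, in dimension three, no more; $\operatorname{End}(E)$ shows that this does not give freeness. For a negative answer, exhibiting one nonfree maximal order proves nothing, as $M_2(K)$ shows. We need an obstruction that every maximal order of $D$ must meet, so it has to be computed from $D$. The discriminant will not do it for the algebras below: at height one primes Lemma 4 fixes its valuation for every maximal order, so a free maximal order would just have discriminant (unit)$\cdot\delta^2$ for a prime element $\delta$, which is no contradiction. The example suggests what to look at: the ring $\Lambda/(\Lambda\cap P)$.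

## 4. The commutative quotient of a free maximal order

Let $\mu$ denote the minimal number of generators of a module over a local ring.

**Lemma 5.** *Let $B\subset C$ be finitely generated modules over a noetherian local ring with residue field $k$. Suppose $\operatorname{depth}B\ge2$, $C/B$ has finite length, and $C$ has no nonzero submodule of finite length. Then $B=C$.*

*Proof.* Otherwise there is $B\subset C'\subset C$ with $C'/B\cong k$. As $\operatorname{Ext}^1(k,B)=0$, the sequence $0\to B\to C'\to k\to0$ splits and $k\hookrightarrow C$, a contradiction. $\square$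

The last hypothesis holds whenever $C$ is a finitely generated torsion-free module over a local domain $S$ of dimension $2$: a submodule of finite length is killed by a power of the maximal ideal, which is nonzero.

**Setting (∗).** $R$ is regular local of dimension 3, $\delta$ a prime element, $\mathfrak p=(\delta)$, $S=R/\delta$ is normal, $\kappa=\operatorname{Frac}S$. $D$ is a quaternion algebra over $K$ which contains, for each height one prime $\mathfrak q\neq\mathfrak p$, an order over $O=R_{\mathfrak q}$ as in Lemma 4(i), and over $O=R_{\mathfrak p}$ (with $\pi=\delta$) an order $\Gamma_0$ as in Lemma 4(ii), with residue algebra $L$, a separable quadratic field extension of $\kappa$. $S'$ is the integral closure of $S$ in $L$; it is finite over $S$, since $S$ is normal noetherian and $L/\kappa$ is separable.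

The example $(-1,x)$ is of this kind, with $\delta=x$ and $\mu(S')=2$.

**Key Lemma 6.** *In setting (∗), if $D$ contains a maximal order which is $R$-projective, then $\mu_R(S')\le4$.*

The idea: a free maximal order $\Lambda$ has a commutative quotient $B\subset S'$. Freeness of $\Lambda$ and of the kernel gives $B$ depth 2, and this forces $B=S'$. So $S'$ is a quotient of $R^4$, whatever $\Lambda$ is.

*Proof.* Let $\Lambda$ be a projective maximal order; it is free of rank 4. By Proposition 1 and Lemma 4, $\Lambda_{\mathfrak p}=\Gamma_0$, and $\Lambda_{\mathfrak q}^\#=\Lambda_{\mathfrak q}$ for height one $\mathfrak q\ne\mathfrak p$. Put $J=\Lambda\cap P$ and $B=\Lambda/J\hookrightarrow\Gamma_0/P=L$.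

**Step 1. The kernel $J$ is free.** This step bounds the projective dimension of $B$; we show $J=\delta\Lambda^\#$. The module $\delta\Lambda^\#\cong\operatorname{Hom}_R(\Lambda,R)$ is free, hence the intersection of its localizations at height one primes. These are $\Lambda_{\mathfrak q}^\#=\Lambda_{\mathfrak q}$ for $\mathfrak q\ne\mathfrak p$ (where $\delta$ is a unit) and $\delta\Gamma_0^\#=P$ at $\mathfrak p$. Since $\Lambda=\Gamma_0\cap\bigcap_{\mathfrak q\ne\mathfrak p}\Lambda_{\mathfrak q}$ and $P\subset\Gamma_0$, the intersection is $\Lambda\cap P=J$. Consequently $\operatorname{trd}(\Lambda J)\subset\delta R$.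

**Step 2. Depth of $B$, and $B\subset S'$.** This step prepares Lemma 5. From $0\to J\to\Lambda\to B\to0$ we get $\operatorname{pd}_RB\le1$, so $\operatorname{depth}B\ge2$ (and $B\neq0$ since $1\notin P$). As $\delta\in P$, $B$ is a commutative finite $S$-algebra in $L$; its elements are integral over $S$, so $B\subset S'$. Also $B_{\mathfrak p}=\Gamma_0/P=L$.

**Step 3. $B_{\mathfrak P}=S'_{\mathfrak P}$ for each height 2 prime $\mathfrak P\ni\delta$.** This step compares $B$ and $S'$ in codimension one on $\operatorname{Spec}S$. The ring $S_{\mathfrak P}$ is a DVR, as $S$ is normal. The torsion-free module $B_{\mathfrak P}$ is free of rank 2 over it. Choose $e_1,e_2\in\Lambda_{\mathfrak P}$ mapping to a basis of $B_{\mathfrak P}$. The surjection $\Lambda\otimes k(\mathfrak P)\to B\otimes k(\mathfrak P)$ goes from dimension 4 to dimension 2, and its kernel is the image of $J_{\mathfrak P}$. So there are $e_3,e_4\in J_{\mathfrak P}$ such that $e_1,\dots,e_4$ is a basis modulo $\mathfrak P$, hence a basis of $\Lambda_{\mathfrak P}$.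

Let $G=(\operatorname{trd}(e_ie_j))$. At height one primes $\mathfrak q\neq\mathfrak p$ inside $\mathfrak P$, $\det G$ is a unit because $\Lambda_{\mathfrak q}^\#=\Lambda_{\mathfrak q}$; at $\mathfrak p$ it has valuation 2 by Lemma 4(ii). As $R_{\mathfrak P}$ is normal, $\det G=\text{unit}\cdot\delta^2$ in $R_{\mathfrak P}$. By Step 1 every entry of $G$ with an index in $\{3,4\}$ is divisible by $\delta$. Divide rows 3 and 4 by $\delta$ to get $G'$; then $\det G'$ is a unit. The upper right $2\times2$ block of $G'$ (rows 1, 2, columns 3, 4) is still $\equiv0$ mod $\delta$. So modulo $\delta$ the matrix is block triangular and $\det G'\equiv\det G_1\cdot\det G_2'$, where $G_1=(\operatorname{trd}(e_ie_j))_{i,j\le2}$ and $G_2'$ is the lower right block. Hence $\det G_1$ is a unit modulo $\delta$. By Lemma 4(ii), $G_1$ reduces to $(\operatorname{Tr}_{L/\kappa}(\bar e_i\bar e_j))_{i,j\le2}$, so the trace form on $B_{\mathfrak P}$ is unimodular over $S_{\mathfrak P}$, that is, $B_{\mathfrak P}^\#=B_{\mathfrak P}$. Traces of elements of $S'_{\mathfrak P}$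 lie in the normal ring $S_{\mathfrak P}$, so
$$B_{\mathfrak P}\subset S'_{\mathfrak P}\subset(S'_{\mathfrak P})^\#\subset B_{\mathfrak P}^\#=B_{\mathfrak P}.$$

**Step 4. $B=S'$.** This step concludes. $S'/B$ is killed by $\delta$ and vanishes at $\mathfrak p$ and at every height 2 prime containing $\delta$, so it has finite length. By Lemma 5, $B=S'$. Therefore $\mu(S')=\mu(B)\le\mu(\Lambda)=4$. $\square$

The task is now to construct $D$ as in (∗) with $\mu(S')\ge5$.

## 5. Cokernels of square matrices, and normal surfaces with a smooth tangent cone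

We need modules with many generators and depth 2, and a way to see that $R/\delta$ is normal.

**Lemma 7.** *Let $R$ be regular local of dimension 3, $\delta$ a prime element, $\mathfrak p=(\delta)$, and $X$ an $n\times n$ matrix with entries in $\mathfrak m$ and $\det X=\text{unit}\cdot\delta^m$, $m\ge1$. Then $N=\operatorname{coker}X$ has $\mu(N)=n$, $\operatorname{depth}N=2$, $\operatorname{Ass}N=\{\mathfrak p\}$, and $N_{\mathfrak p}$ has length $m$.*

*Proof.* As $\det X\neq0$ and $X$ has entries in $\mathfrak m$, $0\to R^n\to R^n\to N\to0$ is a minimal resolution. So $\mu(N)=n$, $\operatorname{pd}N=1$, and $\operatorname{depth}N=2$ by Auslander–Buchsbaum. If $\mathfrak Q\in\operatorname{Ass}N$, then $0=\operatorname{depth}N_{\mathfrak Q}\ge\dim R_{\mathfrak Q}-1$, so $\mathfrak Q$ has height $\le1$. It contains $\operatorname{ann}N\ni\det X$, hence $\delta$, so $\mathfrak Q=\mathfrak p$; and $\operatorname{Ass}N\ne\emptyset$. Over the DVR $R_{\mathfrak p}$ the length of $N_{\mathfrak p}$ is the valuation of $\det X$. $\square$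

For a nonzero element $s$ of a local ring let $v(s)$ be the largest $n$ with $s\in\mathfrak m^n$, and let its **initial form** $\operatorname{in}(s)$ be its class in $\mathfrak m^n/\mathfrak m^{n+1}$, $n=v(s)$. For example, in $k[[x,y,z]]$ the initial form of $x^2+y^3$ is $X^2$. For $R$ regular local of dimension 3, $\operatorname{gr}_{\mathfrak m}R=k[X,Y,Z]$.

**Lemma 8.** *Let $R$ be regular local of dimension 3 with $\operatorname{gr}_{\mathfrak m}R=k[X,Y,Z]$, and let $\delta\in\mathfrak m$ have initial form $f$ such that $f=0$ is a smooth plane curve over $\bar k$. Then $S=R/\delta$ is a normal domain (so $\delta$ is prime).*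

*Proof.* **Step 1. The tangent cone is a normal domain.** This is what will be lifted to $S$. The form $f$ is irreducible over $\bar k$: two factors of positive degree would have a common zero in the plane, and this would be a singular point. As $\operatorname{gr}R$ is a domain, $\operatorname{in}(\delta g)=f\operatorname{in}(g)$, so $G:=\operatorname{gr}_{\mathfrak m}S=k[X,Y,Z]/(f)$. It is a two-dimensional hypersurface domain which is smooth over $k$ away from the origin, hence normal by Serre's criterion. Since $G$ is a domain and $\bigcap\mathfrak m^n S=0$, $S$ is a domain and initial forms in $S$ are multiplicative.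

**Step 2. Successive approximation.** Let $a/b\in\operatorname{Frac}S$ be integral over $S$; we must show $a\in bS$. The claim is: if $a'=a-bs\neq0$ for some $s\in S$, then there is $s'\in S$ with $v(a'-bs')>v(a')$ or $a'=bs'$. Indeed $a'/b$ is integral over $S$, so there is $c\ne0$ with $ca'^n\in b^nS$ for all $n$. Taking initial forms, $\operatorname{in}(c)\big(\operatorname{in}(a')/\operatorname{in}(b)\big)^n\in G$ for all $n$. So $G[\operatorname{in}(a')/\operatorname{in}(b)]\subset\operatorname{in}(c)^{-1}G$ is a finitely generated module over the noetherian ring $G$; thus $\operatorname{in}(a')/\operatorname{in}(b)$ is integral over $G$ and lies in $G$. So $\operatorname{in}(a')=\operatorname{in}(b)g$ with $g\in G$ homogeneous. Let $s'$ be a lift of $g$.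

Iterating, $a\in\bigcap_n(bS+\mathfrak m^n)=bS$ by Krull's theorem. $\square$

## 6. Residue characteristic different from two: a double cover with five generators

Let $\dim R=3$, $\mathfrak m=(x,y,z)$, $\operatorname{char}k\ne2$. If $D=(a,\eta)$ is ramified along $\delta$ with $L=\kappa(\sqrt{\bar a})$, then $S'=S\oplus F\sqrt{\bar a}$ with $F=\{g\in\kappa:g^2\bar a\in S\}$, as we will check. So we want $\mu(F)\ge4$. Lemma 7 produces modules with four generators: cokernels of $4\times4$ matrices over $\mathfrak m$. Since $F\cdot F\subset\bar a^{-1}S$, it is natural to try a symmetric matrix. Put $\epsilon=0$ if $\operatorname{char}k\neq7$ and $\epsilon=1$ if $\operatorname{char}k=7$, and let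
$$c=x+\epsilon z,\quad A=\operatorname{diag}(y,z,c),\quad v=(x,y,z)^T,\quad Q=\begin{pmatrix}A&v\\v^T&0\end{pmatrix},$$
$$\delta=v^T\operatorname{adj}(A)v=x^2zc+y^3c+yz^3,\quad\Delta=\det A=yzc,\quad a=yz^2+cx^2,\quad D=(a,-\delta)_K.$$
Then $\det Q=-v^T\operatorname{adj}(A)v=-\delta$. For $\epsilon=0$ this $D$ is the algebra displayed in Theorem A.

We use an elementary fact. **Splitting.** *Let $O$ be local with maximal ideal $\mathfrak n$ and $2\in O^\times$. A symmetric matrix over $O$ is congruent to $\operatorname{diag}(u_1,\dots,u_r)\perp M_0$ with $u_i\in O^\times$ and $M_0$ with entries in $\mathfrak n$; here $r$ is its rank mod $\mathfrak n$.* Indeed, if some entry is a unit, then, $2$ being a unit, some $e_i$ or $e_i+e_j$ has unit value, and such a vector splits off orthogonally; repeat.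

**Step 1. $S=R/\delta$ is a normal domain.** This step gives the surface required in (∗). The initial form of $\delta\in\mathfrak m^4$ is $f=X^3Z+\epsilon X^2Z^2+XY^3+\epsilon ZY^3+YZ^3$. By Lemma 8 it suffices that the partials of $f$ have no common zero but $0$ over $\bar k$.

*Case $\epsilon=0$, $\operatorname{char}k\ne2,7$.* The partials are $3X^2Z+Y^3$, $3XY^2+Z^3$, $X^3+3YZ^2$. If $3=0$ in $k$, all coordinates vanish. Otherwise, if one coordinate vanishes, then all do, since $X=0\Rightarrow Y=0\Rightarrow Z=0\Rightarrow X=0$ (first partial; second partial; third partial). If none vanishes, multiply $Y^3=-3X^2Z$, $Z^3=-3XY^2$, $X^3=-3YZ^2$: $X^3Y^3Z^3=-27X^3Y^3Z^3$, so $28=0$, which is excluded.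

*Case $\epsilon=1$, $\operatorname{char}k=7$.* The partials are
$$f_X=3X^2Z+2XZ^2+Y^3,\quad f_Y=3Y^2(X+Z)+Z^3,\quad f_Z=X^3+2X^2Z+Y^3+3YZ^2.$$
If $Z=0$, then $Y=0$ by $f_X$ and $X=0$ by $f_Z$. Let $Z=1$. Then $f_Y=0$ gives $Y\ne0$; put $u=1/Y$. Dividing by $Y^2$, $3(X+1)+u^2=0$, and as $1/3=5$ in $\mathbb F_7$, $X=-1-5u^2=2u^2-1$. So $X^2=4u^4-4u^2+1$, and multiplying $f_X=0$ by $3u^3$ gives $u^3(2X^2-X)+3=0$, that is,
$$u^7-3u^5+3u^3+3=0.\tag{3}$$
Next $X^3=u^6+2u^4-u^2-1$ and $2X^2=u^4-u^2+2$, so multiplying $f_Z=0$ by $u^3$ gives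
$$u^9-4u^7-2u^5+u^3+3u^2+1=0.\tag{4}$$
Now $u^2\cdot(3)-(4)$ reads $u^7+5u^5-u^3-1=0$. Subtracting (3) gives $u^5=4u^3+4$, hence $u^7=4u^5+4u^2$. Inserting this in (3): $u^5+3u^3+4u^2+3=0$, and once more $7u^3+4u^2+7=0$, so $4u^2=0$ and $u=0$, a contradiction.

Let $\mathfrak p=(\delta)\subset\mathfrak m^4$. None of $x,y,z,c\in\mathfrak m\setminus\mathfrak m^2$, nor $a\in\mathfrak m^3\setminus\mathfrak m^4$ (initial form $YZ^2+(X+\epsilon Z)X^2$), lies in $\mathfrak p$. Hence also $\Delta\notin\mathfrak p$.

**Step 2. $D$ away from $\mathfrak p$.** This step finds the unramified orders. Recall that the Clifford algebra of a quadratic form $q$ on a free module is generated by the module with relations $w^2=q(w)$; for $\langle u_1,u_2\rangle$ it has basis $1,f_1,f_2,f_1f_2$ with $f_1^2=u_1$, $f_2^2=u_2$, $f_1f_2=-f_2f_1$.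

Let $E=\ker(v^T:R^3\to R)$ with $q(w)=w^TAw=yw_1^2+zw_2^2+cw_3^2$. Over $R[1/z]$ it has basis $b_1=(z,0,-x)$, $b_2=(0,z,-y)$, with Gram matrix
$$\begin{pmatrix}a&cxy\\cxy&z^3+cy^2\end{pmatrix},\qquad (yz^2+cx^2)(z^3+cy^2)-c^2x^2y^2=z^2\delta .$$
So over $K$ the form is $\langle a,z^2\delta/a\rangle\cong\langle a,a\delta\rangle$ and its Clifford algebra is $(a,a\delta)$. With generators $i,j'$, $j'^2=a\delta$, the element $j=a^{-1}ij'$ anticommutes with $i$ and $j^2=-a^{-2}i^2j'^2=-\delta$. So the Clifford algebra of $E\otimes K$ is $(a,-\delta)=D$. Over $R[1/x]$, $E$ has basis $(z,0,-x)=b_1$ and $(y,-x,0)=\frac yzb_1-\frac xzb_2$, with Gram determinant $(x/z)^2z^2\delta=x^2\delta$.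

Let $\mathfrak q\neq\mathfrak p$ have height one. Then $z\notin\mathfrak q$ or $x\notin\mathfrak q$, and $\delta\notin\mathfrak q$. So $E_{\mathfrak q}$ has unit Gram determinant and, by Splitting, is $\cong\langle u_1,u_2\rangle$ with units $u_i$. Its Clifford algebra is an order in $D$ as in Lemma 4(i), with $\theta^2=u_1$ (discriminant $4u_1$), $j^2=u_2$, $j\theta=-\theta j$.

(The obvious free order $R\langle i,j\rangle$ is not maximal: its discriminant is $-16a^2\delta^2$, a nonunit at a height one prime $\mathfrak q\ni a$, and $\mathfrak q\ne\mathfrak p$; so it violates Lemma 4(i) there.)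

**Step 3. $D$ at $\mathfrak p$.** This step finds $\Gamma_0$. Since $a$ is a unit of $R_{\mathfrak p}$, $\Gamma_0=R_{\mathfrak p}\langle i,j\rangle$ has the form of Lemma 4(ii) with $\theta=i$, $\eta=-\delta$, $L=\kappa[i]/(i^2-\bar a)$, provided $\bar a$ is not a square in $\kappa$. This is shown at the end of Step 5.

**Step 4. An ideal $F_1\cong F$.** This step replaces $F=\{g\in\kappa:g^2\bar a\in S\}$ by an ideal of $S$ related to $Q$. In $S$, $x^2zc=-y^3c-yz^3$, hence
$$a\Delta=y^2z^3c+yc\,(x^2zc)=y^2z^3c-y^4c^2-y^2z^3c=-(y^2c)^2 .$$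
So $g^2\bar a=-(gy^2c)^2/\Delta$, and $t=gy^2c$ identifies $F$ with $F_1=\{t\in\kappa:t^2/\Delta\in S\}$. Since $t^2\in\Delta S\subset S$ and $S$ is normal, $F_1\subset S$. For $t,t'\in F_1$ we have $(tt'/\Delta)^2\in S$, so $tt'/\Delta\in S$ and $(t+t')^2/\Delta\in S$. So $F_1$ is an ideal of $S$.

**Step 5. $F_1\cong\operatorname{coker}Q$, so $\mu(F)=4$.** This is the count of generators. Let $N=\operatorname{coker}(Q:R^4\to R^4)$. By Lemma 7 ($n=4$, $m=1$), $\mu(N)=4$, $\operatorname{depth}N=2$, $\operatorname{Ass}N=\{\mathfrak p\}$, and $N_{\mathfrak p}$ has length 1.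

*$N$ is an ideal.* The last row of $\operatorname{adj}(Q)$ is $(-(\operatorname{adj}(A)v)^T,\Delta)$, that is, $w=(-xzc,-y^2c,-yz^2,\Delta)$, and $wQ=(0,0,0,-\delta)$. So $u\mapsto wu$ mod $\delta$ defines a surjection of $N$ onto the ideal $I\subset S$ generated by the entries of $w$. As $\Delta\ne0$ in $S$, $I_{\mathfrak p}=\kappa$ has length 1, so $N\to I$ is an isomorphism at $\mathfrak p$. An associated prime of its kernel would be in $\operatorname{Ass}N=\{\mathfrak p\}$, where the kernel vanishes. So the kernel is zero and $N\cong I$.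

*$I\subset F_1$.* By Jacobi's identity the $2\times2$ minors of $\operatorname{adj}Q$ are, up to sign, $\det Q$ times complementary minors of $Q$, so they vanish in $S$. As $\operatorname{adj}Q$ is symmetric, in $S$ we have
$$\operatorname{adj}(Q)_{4i}\operatorname{adj}(Q)_{4j}=\Delta\operatorname{adj}(Q)_{ij},\qquad\text{so } I^2=\Delta\mathfrak a,$$
with $\mathfrak a$ the ideal of $S$ generated by all entries of $\operatorname{adj}Q$. In particular $t^2\in\Delta S$ for $t\in I$.

*Equality in codimension one.* Let $\mathfrak P\ni\delta$ have height 2. Then $S_{\mathfrak P}=R_{\mathfrak P}/\delta$ is a DVR, so $\delta\notin\mathfrak P^2R_{\mathfrak P}$. If $\mathfrak a_{\mathfrak P}\ne S_{\mathfrak P}$, all $3\times3$ minors of $Q$ lie in $\mathfrak P$, so $Q$ mod $\mathfrak P$ has rank $\le2$. By Splitting over $R_{\mathfrak P}$ there remains a block of size $\ge2$ with entries in $\mathfrak P$, so $\delta\in\mathfrak P^2R_{\mathfrak P}$, a contradiction. So $I_{\mathfrak P}^2=\Delta S_{\mathfrak P}$. In terms of the valuation of $S_{\mathfrak P}$,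 $I_{\mathfrak P}$ consists of the elements of valuation $\ge\frac12v(\Delta)$, and so does $(F_1)_{\mathfrak P}=\{t:t^2/\Delta\in S_{\mathfrak P}\}$. Hence $I_{\mathfrak P}=(F_1)_{\mathfrak P}$. Also $I_{\mathfrak p}=\kappa=(F_1)_{\mathfrak p}$, so $F_1/I$ has finite length. As $\operatorname{depth}I=2$, Lemma 5 gives $I=F_1$.

So $F\cong F_1=I\cong N$ and $\mu(F)=4$. If $\bar a=b^2$ with $b\in\kappa$, then $g^2\bar a\in S$ iff $gb\in S$, so $F=b^{-1}S$ would be principal, a contradiction. So $L$ is a separable quadratic field extension of $\kappa$, and (∗) holds.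

**Step 6. Conclusion in dimension 3.** This step computes $S'$. An element $\alpha+gi\in L$ ($\alpha,g\in\kappa$) is integral over the normal ring $S$ iff its trace $2\alpha$ and norm $\alpha^2-\bar ag^2$ lie in $S$. As $2$ is a unit, this means $\alpha\in S$ and $g\in F$. So $S'=S\oplus Fi$ and $\mu(S')=1+4=5>4$. By Key Lemma 6, $D$ contains no projective maximal order.

**Step 7. Higher dimension.** This step reduces to dimension 3. Let $\dim R\ge3$, residue characteristic $\ne2$, and let $\mathfrak P$ be generated by three elements of a regular system of parameters. Then $R_{\mathfrak P}$ is regular local of dimension 3 with quotient field $K$, and $2$ is a unit in it. Let $D$ be the quaternion algebra constructed above for $R_{\mathfrak P}$. If $\Lambda\subset D$ were a projective maximal $R$-order, $\Lambda_{\mathfrak P}$ would be a projective maximal $R_{\mathfrak P}$-order by Proposition 1, a contradiction. This proves Theorem A and answers the question negatively. $\square$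

## 7. Half-discriminants of quadratic forms in five variables

In residue characteristic 2 the argument above stops at three points. The ring $O[i]$, $i^2=a$, has discriminant $4a$, which need not be a unit; $S'$ need not be $S\oplus Fi$, since $2\alpha\in S$ does not give $\alpha\in S$; and Splitting fails. The remedy is to work with quadratic forms and even Clifford algebras, and to present the whole ring $S'$ by one matrix. If $2$ is invertible and $b$ is a symmetric matrix of corank 1 over $\kappa$, there are elements $\rho_i$ of a quadratic extension with $\rho_i\rho_j=\operatorname{adj}(b)_{ij}$, as in Step 5 above. For $b$ coming from a quadratic form in five variables we will see that $\operatorname{adj}(b)_{ii}$ differs from a square $r_i^2$ by a multiple $4c_i$ of $4$. So $t_i=(r_i+\rho_i)/2$ is a root of $t^2-r_it+c_i$, with no denominators left. These $t_i$, together with $1$, will generate $S'$.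

**Half-discriminants.** Let $n$ be odd, $Q(w)=w^TTw$ with $T$ upper triangular of size $n$, and $b=T+T^T$ its polar matrix. Over $\mathbb Z[T_{ij}]$, $b$ mod 2 is alternating of odd size, so $\det b$ is divisible by $2$, and there is a universal integral polynomial $\operatorname{hd}(Q)$ in the coefficients of $Q$ with
$$\det b=2\operatorname{hd}(Q).$$
For $n=1$, $\operatorname{hd}\langle\gamma\rangle=\gamma$. For $n=3$ and $q=a_1X^2+a_2Y^2+a_3Z^2+uYZ+vXZ+wXY$, expanding the determinant gives
$$\operatorname{hd}(q)=4a_1a_2a_3+uvw-a_1u^2-a_2v^2-a_3w^2.\tag{5}$$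
As $\mathbb Z[\dots]$ has no 2-torsion, one has universally $\operatorname{hd}(Q\circ g)=\det(g)^2\operatorname{hd}(Q)$, and $\operatorname{hd}(P\perp W)=\det(b_P)\operatorname{hd}(W)$ for $P$ of even rank.

**Five variables.** Let $n=5$, $\mathcal A=T-T^T$, $\delta=\operatorname{hd}(Q)$. Let $r_i=(-1)^{i+1}\operatorname{Pf}(\mathcal A\text{ without row and column }i)$, where the Pfaffian of a $4\times4$ alternating matrix is $a_{12}a_{34}-a_{13}a_{24}+a_{14}a_{23}$. Textbook facts: $\mathcal Ar=0$ and $\operatorname{adj}(\mathcal A)=rr^T$. Put $s:=Tr=T^Tr$; so $br=2s$ and $Q(r)=r\cdot s$.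

**Lemma 9.** *There are integral polynomials $e,c_1,\dots,c_5$ in the $T_{ij}$ with*
$$Q(r)=\delta+4e,\qquad\operatorname{adj}(b)_{ii}=r_i^2-4c_i,\qquad\det\mathcal X=\delta^2\ \text{ for }\ \mathcal X=\begin{pmatrix}b&-s\\s^T&-2e\end{pmatrix}.\tag{6}$$

*Proof.* Work over $\mathbb Z[T_{ij}]$. The polynomial $\det(\lambda T+\mu T^T)$ is symmetric in $\lambda,\mu$ (transpose) and vanishes at $\mu=-\lambda$, since $\det\mathcal A=0$. So it equals $(\lambda+\mu)\varphi$ with $\varphi$ symmetric, $\varphi=\alpha\lambda^4+\beta\lambda^3\mu+\gamma\lambda^2\mu^2+\beta\lambda\mu^3+\alpha\mu^4$. At $\lambda=\mu=1$: $2\delta=\det b=2\varphi(1,1)$, so $\varphi(1,1)=\delta$. At $\lambda=1$, $\mu=-1+\varepsilon$: the linear term of $\det(\mathcal A+\varepsilon T^T)$ is $\varepsilon\operatorname{tr}(\operatorname{adj}(\mathcal A)T^T)=\varepsilon\,r^TT^Tr$, so $\varphi(1,-1)=Q(r)$. Hence $\delta-Q(r)=4\beta$; put $e=-\beta$.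

Let $T_i$ be $T$ without row and column $i$. The polynomial $\det(\lambda T_i+\mu T_i^T)$ is symmetric of degree 4, with value $\operatorname{adj}(b)_{ii}$ at $(1,1)$ and $r_i^2$ (a squared Pfaffian) at $(1,-1)$. As before the difference is $4$ times the coefficient of $\lambda^3\mu$; call this coefficient $-c_i$.

Finally $4s^T\operatorname{adj}(b)s=r^Tb\operatorname{adj}(b)br=2\delta\,r^Tbr=4\delta Q(r)$, so $s^T\operatorname{adj}(b)s=\delta Q(r)$ and
$$\det\mathcal X=-2e\det b+s^T\operatorname{adj}(b)s=-4e\delta+\delta Q(r)=\delta^2.\qquad\square$$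

**Even Clifford algebras.** $C_0(q)$ is the subalgebra of the Clifford algebra spanned by products of an even number of vectors. For $q=\langle a,b,c\rangle$ over a field of characteristic $\ne2$ with $abc\neq0$, it has basis $1,f_1f_2,f_1f_3,f_2f_3$, and $(f_1f_2)^2=-ab$, $(f_1f_3)^2=-ac$, so it is $(-ab,-ac)$.

**Lemma 10.** *Let $O$ be a local domain with maximal ideal $\mathfrak n$, and $q$ a ternary quadratic form over $O$ with $\operatorname{hd}(q)\notin\mathfrak n^2$. Then $q\cong(\alpha X^2+uXY+\beta Y^2)\perp\langle\gamma\rangle$ with $\alpha,\ u^2-4\alpha\beta\in O^\times$ and $\gamma\in O^\times\operatorname{hd}(q)$. Moreover $C_0(q)=\tilde A\oplus\tilde Aj$ with $\tilde A=O[\theta]$, $\theta^2-u\theta+\alpha\beta=0$, $j^2=-\alpha\gamma$, $j\theta=\bar\theta j$.*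

*Proof.* **Step 1. A unimodular plane splits off.** If $2\in O^\times$, apply Splitting to the polar matrix $b$. If its rank mod $\mathfrak n$ were $\le1$, then $2\operatorname{hd}(q)=\det b\in\mathfrak n^2$, a contradiction. So there is a unimodular diagonal plane. If $2\in\mathfrak n$ and $b\equiv0$ mod $\mathfrak n$, then $u,v,w\in\mathfrak n$ in (5), so $\operatorname{hd}(q)\in\mathfrak n^2$, a contradiction. So, $b$ mod $\mathfrak n$ being alternating and nonzero, two basis vectors have a unit as polar value; the determinant $4a_ia_j-(\text{unit})^2$ of their plane is a unit, and the plane splits off.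

**Step 2. Normalization.** We make $\alpha$ a unit. If $\alpha$ or $\beta$ is a unit, swap if necessary. If $\alpha,\beta\in\mathfrak n$, then $u$ is a unit because $u^2-4\alpha\beta$ is, and $\alpha+u+\beta$ is a unit, the value at the sum of the two basis vectors; use this sum as first basis vector. Multiplicativity gives $\operatorname{hd}(q)=(\text{unit})\cdot(4\alpha\beta-u^2)\gamma$, so $\gamma\in O^\times\operatorname{hd}(q)$.

**Step 3. The even Clifford algebra.** In the Clifford algebra $f_1^2=\alpha$, $f_2^2=\beta$, $f_1f_2+f_2f_1=u$, $f_3^2=\gamma$, and $f_3$ anticommutes with $f_1,f_2$. Take $\theta=f_1f_2$, so $\bar\theta=u-\theta=f_2f_1$, and $j=f_1f_3$. Then $\theta\bar\theta=\alpha\beta$, so $\theta^2=u\theta-\alpha\beta$. Further $j^2=f_1f_3f_1f_3=-\alpha\gamma$, and $j\theta=f_1f_3f_1f_2=-\alpha f_3f_2=\alpha f_2f_3=f_2f_1f_1f_3=\bar\theta j$. Since $\alpha$ is a unit, $1,\theta,j,\bar\theta j$ is a basis of $C_0(q)$. $\square$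

## 8. A quinary form in residue characteristic two, and its quaternion algebra

Let $\dim R=3$, $\mathfrak m=(x,y,z)$, $\operatorname{char}k=2$, so $2\in\mathfrak m$. Let
$$Q=xw_1^2+yw_2^2+zw_3^2+zw_4^2+xw_2w_3+w_4(yw_1+zw_2+xw_3)+w_5(xw_1+yw_2+zw_3).$$
The nonzero entries of $T$ are $T_{11}=x$, $T_{22}=y$, $T_{33}=T_{44}=z$, $T_{14}=y$, $T_{15}=x$, $T_{23}=x$, $T_{24}=z$, $T_{25}=y$, $T_{34}=x$, $T_{35}=z$.

**Step 1. The vector $r$ and the initial form of $\delta$.** This step prepares Lemma 8. The five Pfaffians are $T_{23}T_{45}-T_{24}T_{35}+T_{25}T_{34}=xy-z^2$, and similarly $x^2-yz$, $xz-y^2$, $x^2$, $xy$; with signs,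
$$r=(xy-z^2,\ yz-x^2,\ xz-y^2,\ -x^2,\ xy).$$
The ideal $(r_1,\dots,r_5)$ contains $x^2$ and $xy$, hence $z^2$; and $y^2\equiv xz$, so $y^4\equiv x^2z^2\equiv0$. So it is $\mathfrak m$-primary. Since $yr_1+zr_2+xr_3=0=xr_1+yr_2+zr_3$,
$$Q(r)=xr_1^2+yr_2^2+zr_3^2+xr_2r_3+zr_4^2,$$
and expanding modulo 2 (the terms $x^3y^2$ and $x^4z$ cancel) gives
$$Q(r)\equiv f:=xz^4+x^2yz^2+y^3z^2+x^4y+y^4z+x^2z^3+xy^3z\pmod 2.$$
As $e$ and the coefficients of $Q(r)-f$ divided by 2 give integral quintic forms in $x,y,z$, and $2\in\mathfrak m$, we get $\delta=Q(r)-4e\equiv f$ both mod $2R$ and mod $\mathfrak m^6$. So $\delta\in\mathfrak m^5$ has initial form $f$, read in $k[X,Y,Z]$.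

**Step 2. $S=R/\delta$ is a normal domain.** By Lemma 8 we check smoothness. In characteristic 2 (writing $x,y,z$ for the variables)
$$f_x=z(z^3+y^3),\quad f_y=x^2z^2+y^2z^2+x^4+xy^2z,\quad f_z=y^4+x^2z^2+xy^3 .$$
If $z=0$, then $x=0$ by $f_y$ and $y=0$ by $f_z$. If $z=1$, then $y^3=1$, so $f_z=0$ reads $x^2=x+y$; then $x^4=x+y+y^2$, and $f_y=(x+y)+y^2+(x+y+y^2)+xy^2=xy^2=0$. So $x=0$, hence $y=0$, contradicting $y^3=1$. Put $\mathfrak p=(\delta)$; since $\delta\in\mathfrak m^5$, $x,y,z\notin\mathfrak p$.

**Step 3. The algebra $D$ and its local orders.** This step establishes (∗) up to one point. Let $M=\{w\in R^4:xw_1+yw_2+zw_3=0\}$, $q=Q|_M$ (with $w_5=0$), and $D=C_0(M_K,q)$. Write $(v_1,v_2,v_3)=(x,y,z)$. Let $\mathfrak q$ have height one and choose $l\le3$ with $v_l\notin\mathfrak q$; for $\mathfrak q=\mathfrak p$ take $l=1$. The plane $\langle e_l,e_5\rangle$ has polar determinant $-v_l^2$, since $Q(e_5)=0$ and $b(e_l,e_5)=v_l$; so it is unimodular over $R_{\mathfrak q}$ and $R_{\mathfrak q}^5=\langle e_l,e_5\rangle\perp W$. Now $e_5^\perp=\{w:xw_1+yw_2+zw_3=0\}=M_{\mathfrak q}\oplus R_{\mathfrak q}e_5$,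 and also $e_5^\perp=W\oplus R_{\mathfrak q}e_5$. As $e_5$ is isotropic, $Q$ descends to $e_5^\perp/R_{\mathfrak q}e_5$, and both $W$ and $M_{\mathfrak q}$ are isometric to this quotient. By multiplicativity of $\operatorname{hd}$, $\operatorname{hd}(q)\in R_{\mathfrak q}^\times\delta$ over $R_{\mathfrak q}$.

So Lemma 10 applies to $(M_{\mathfrak q},q)$: $\operatorname{hd}(q)$ is a unit for $\mathfrak q\ne\mathfrak p$, and is a uniformizer at $\mathfrak p$. Hence $D$ is a quaternion algebra with an order as in Lemma 4(i) at every $\mathfrak q\neq\mathfrak p$. At $\mathfrak p$ it has the order $\tilde A\oplus\tilde Aj$ with $j^2\in R_{\mathfrak p}^\times\delta$ and residue algebra $L=\kappa[\theta]/(\theta^2-\bar u\theta+\bar\alpha\bar\beta)$, which is étale over $\kappa$. For later use,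
$$R_{\mathfrak p}^5\cong\langle e_1,e_5\rangle\perp(\alpha X^2+uXY+\beta Y^2)\perp\langle\gamma\rangle,\qquad\gamma\in\delta R_{\mathfrak p}^\times.\tag{7}$$
Let $S'$ be the integral closure of $S$ in $L$; it is finite and torsion-free over $S$. For (∗) it remains to show that $L$ is a field.

**Step 4. Theorem B from a presentation of $S'$.** Let $N$ be the $R$-module with generators $\varepsilon_0,\dots,\varepsilon_5$ and relations
$$\sum_jb_{ij}\varepsilon_j=s_i\varepsilon_0\ (1\le i\le5),\qquad\sum_js_j\varepsilon_j=2e\,\varepsilon_0 .$$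
The rows of $\mathcal X$ are the relations (with $\varepsilon_0$ last), so $N\cong\operatorname{coker}\mathcal X^T$.

**Proposition 11.** *$S'\cong N$ as $R$-modules, and $\mu(S')=6$.*

*Proof of Theorem B from Proposition 11.* If $L\cong\kappa\times\kappa$, then $S'=S\times S$ and $\mu(S')=2\neq6$. So $L$ is a field, (∗) holds, and $\mu(S')=6>4$. By Key Lemma 6, $D$ contains no projective maximal order. $\square$

## 9. The double cover as the cokernel of a six by six matrix

We prove Proposition 11. $\mathcal X$ has entries in $\mathfrak m$ and $\det\mathcal X=\delta^2$ by (6). By Lemma 7, $\mu(N)=6$, $\operatorname{depth}N=2$, $\operatorname{Ass}N=\{\mathfrak p\}$, and $N_{\mathfrak p}$ has length 2. So it remains to show $S'\cong N$.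

**Step 1. Solving the relations in $L$.** This step constructs the images of the generators. *There is $t\in L^5$ with*

- (a) $bt=s$ and $s\cdot t=2e$;
- (b) $t_i^2-r_it_i+c_i=0$ and $\operatorname{Tr}_{L/\kappa}(t_i)=r_i$ for all $i$;
- (c) some $t_i\notin\kappa$.

Here entries of $b,s,r,\dots$ are read in $\kappa$.

**Case $\operatorname{char}\kappa\ne2$.** Here we carry out the heuristic of Section 7. Since $2$ is a unit of $R_{\mathfrak p}$, $\det b=2\delta\notin\mathfrak p^2R_{\mathfrak p}$, so $b$ has rank 4 over $\kappa$ (corank $c$ puts the determinant in $\mathfrak p^cR_{\mathfrak p}$), and $\operatorname{adj}(b)$ is symmetric of rank 1. A symmetric matrix of rank 1 is a multiple of some $pp^T$, so some $\operatorname{adj}(b)_{i_0i_0}\neq0$ in $\kappa$. It is the determinant of $b$ on the span of the $e_j$, $j\ne i_0$, a complement of the radical. By (7), modulo squares it equals $-x^2(4\alpha\beta-u^2)$, that is, $u^2-4\alpha\beta$. So $L\cong\kappa[\omega]/(\omega^2-\operatorname{adj}(b)_{i_0i_0})$. Put $\rho_i=\operatorname{adj}(b)_{ii_0}\omega^{-1}$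 and $t=(r+\rho)/2$. Rank one gives $\rho_i\rho_j=\operatorname{adj}(b)_{ii_0}\operatorname{adj}(b)_{ji_0}/\operatorname{adj}(b)_{i_0i_0}=\operatorname{adj}(b)_{ij}$, and $b\operatorname{adj}(b)=0$ gives $b\rho=0$.

(a) $bt=\frac12br=s$. As $2s\cdot\rho=r^Tb\rho=0$, $s\cdot t=\frac12s\cdot r=\frac12Q(r)=2e$, because $\delta=0$ in $\kappa$. (b) $(t_i-\frac{r_i}2)^2=\frac14\operatorname{adj}(b)_{ii}=\frac{r_i^2}4-c_i$ by (6), and $\operatorname{Tr}t_i=r_i$ since $\rho_i\in\kappa\omega$. (c) $\rho_{i_0}=\omega\notin\kappa$.

**Case $\operatorname{char}\kappa=2$.** Now $2=0$ in $S$ and $f(x,y,z)=0$ in $S$, since $\delta\equiv f$ mod $2R$. All formulas below are in characteristic 2. Put $h=yz(y+z)=y^2z+yz^2$.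

*Identification of $L$.* Over $\kappa$, $b=\mathcal A$ is alternating, $br=2s=0$, and $\operatorname{adj}(b)=rr^T$ with $r_4=x^2\ne0$; so $b$ has rank 4 and radical $\kappa r$. Also $Q(r)=\delta+4e=0$. So $Q$ induces a nondegenerate form on $\kappa^5/\kappa r$, and by (7) it is isometric to $\langle e_1,e_5\rangle\perp(\alpha X^2+uXY+\beta Y^2)$. Recall the Arf invariant: for a nondegenerate plane $\alpha X^2+uXY+\beta Y^2$ it is the class of $\alpha\beta/u^2$ modulo $\{\lambda^2+\lambda:\lambda\in\kappa\}$; it is additive in orthogonal sums and an isometry invariant. Since $e_5$ is isotropic, the first plane has Arf invariant 0; so $\kappa^5/\kappa r$ has Arf invariant $\alpha\beta/u^2$. Substituting $u\theta$ for $\theta$, $L$ is given by the equation $\theta^2+\theta=\alpha\beta/u^2$, and changing the right side within its class does not change $L$.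

As $r_4\ne0$, $\kappa^5/\kappa r$ is isometric to $\langle e_1,e_2,e_3,e_5\rangle$. Put $p_1=e_2+\frac yxe_1$, $p_2=e_3+\frac zxe_1$. Both are orthogonal to $e_1$ (as $b_{11}=b_{12}=b_{13}=0$) and to $e_5$ (as $y+\frac yxx=0$, $z+\frac zxx=0$). So the space is $\langle e_1,e_5\rangle\perp\langle p_1,p_2\rangle$ with $Q(p_1)=y+\frac{y^2}x$, $Q(p_2)=z+\frac{z^2}x$, polar value $x$. The Arf invariant is the class of
$$\frac{yz(x+y)(x+z)}{x^4}=\frac h{x^3}+\Big(\frac{yz}{x^2}\Big)^2+\frac{yz}{x^2}.$$
Hence $L=\kappa[\theta]$ with $\theta^2+\theta=h/x^3$ (a new $\theta$), and $\operatorname{Tr}\theta=1$.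

*Definition of $t$.* Let $t=r\theta+t^0$ with
$$t^0_1=xy+yz+\tfrac hx+\tfrac{yh}{x^2},\quad t^0_2=x^2+z^2+\tfrac px,\quad t^0_3=y^2+xy+\tfrac hx,\quad t^0_4=0,\quad t^0_5=z^2+xy,$$
where $p=z(y^2+z^2)$. In powers of $x$,
$$f=y^2h+x\,(z^4+y^3z)+x^2(yz^2+z^3)+x^4y.\tag{8}$$

*(a)* From $s=Tr$ in characteristic 2, $s=(xz^2+x^2y,\ x^2y+y^2z,\ y^2z+xz^2+x^3+xyz,\ x^2z,\ 0)$. The rows of $bt^0$ are as follows.

- Row 1: $yt_4^0+xt_5^0=xz^2+x^2y=s_1$.
- Row 2: $xt_3^0+zt_4^0+yt_5^0=xy^2+x^2y+h+yz^2+xy^2=x^2y+y^2z=s_2$.
- Row 3: $xt_2^0+xt_4^0+zt_5^0=x^3+xz^2+y^2z+z^3+z^3+xyz=s_3$.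
- Row 4: $yt^0_1+zt^0_2+xt^0_3=x^2z+x^2y+(y^2z+z^3+h)+\frac{yh+y^2z^2+z^4}x+\frac{y^2h}{x^2}$. Here $y^2z+h=yz^2$ and $yh+y^2z^2=y^3z$, so by (8) this is $x^2z+f/x^2=x^2z=s_4$.
- Row 5: $xt_1^0+yt_2^0+zt_3^0=(h+yz^2+y^2z)+\frac{(y+z)h+yz(y+z)^2}x=0=s_5$.

So $bt=\theta br+bt^0=s$. Moreover $s\cdot t=\theta\,s\cdot r+s\cdot t^0=\theta Q(r)+(t^0)^Tbt^0=0=2e$, since $Q(r)=0$ and $b$ is alternating.

*(b)* $\operatorname{Tr}(t_i)=r_i$ as $\operatorname{Tr}\theta=1$ and $\operatorname{Tr}t_i^0=2t_i^0=0$. Using $\theta^2+\theta=h/x^3$, $t_i^2+r_it_i+c_i=\Phi_i$ with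
$$\Phi_i=r_i^2\tfrac h{x^3}+r_it^0_i+(t_i^0)^2+c_i .$$

First we need the $c_i$. For a symmetric $4\times4$ matrix with diagonal entries $2a_i$ and off-diagonal entries $b_{ij}$, and $\operatorname{Pf}=b_{12}b_{34}-b_{13}b_{24}+b_{14}b_{23}$, expanding the determinant gives
$$\tfrac14(\operatorname{Pf}^2-\det)=b_{12}b_{34}b_{14}b_{23}+\sum_{i<j}a_ia_jb_{kl}^2-\sum_ia_i\,b_{jk}b_{kl}b_{jl}-4a_1a_2a_3a_4,$$
where in the sums $k<l$ (respectively $j<k<l$) are the remaining indices. Applying this to $b$ without row and column $i$ computes $c_i=\frac14(r_i^2-\operatorname{adj}(b)_{ii})$ over $\mathbb Z[x,y,z]$; in all five cases the first term is $0$, as $b_{12}=b_{13}=b_{45}=0$.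

- $c_1$ (indices $2,3,4,5$; $a=y,z,z,0$): $yz\cdot b_{35}^2+z^2b_{25}^2-z\,b_{23}b_{35}b_{25}=yz^3+y^2z^2-xyz^2=yz^2(y+z-x)$.
- $c_2$ (indices $1,3,4,5$; $a=x,z,z,0$): $xz\,b_{35}^2+z^2b_{15}^2=xz^3+x^2z^2=xz^2(x+z)$.
- $c_3$ (indices $1,2,4,5$; $a=x,y,z,0$): $xz\,b_{25}^2+yz\,b_{15}^2=xyz(x+y)$.
- $c_4$ (indices $1,2,3,5$; $a=x,y,z,0$): $xy\,b_{35}^2+xz\,b_{25}^2+yz\,b_{15}^2-x\,b_{23}b_{35}b_{25}=xyz(y+z)$.
- $c_5$ (indices $1,2,3,4$; $a=x,y,z,z$): $xy\,b_{34}^2+xz\,b_{24}^2+xz\,b_{23}^2+yz\,b_{14}^2-x\,b_{23}b_{34}b_{24}-4xyz^2=x^3y+y^3z+xz^3-4xyz^2$.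

Now we claim that in $\mathbb F_2[x,y,z,x^{-1}]$
$$x^4\Phi_1=yz(x+y+z)f,\quad x^3\Phi_2=(z^2+xz)f,\quad x^3\Phi_3=(y^2+xy)f,\quad\Phi_4=0,\quad x\Phi_5=f.$$
Since $f=0$ and $x\ne0$ in $\kappa$, this gives (b). We compare coefficients of powers of $x$, with $y,z,h,p$ regarded as free of $x$, using (8).

*$i=4$.* $\Phi_4=x^4\cdot\frac h{x^3}+c_4=xh+xh=0$.

*$i=5$.* $x\Phi_5=y^2h+x(xyz^2+x^2y^2)+x(z^4+x^2y^2)+x(x^3y+y^3z+xz^3)=f$ by (8).

*$i=3$.* Here
$$x^3\Phi_3=(x^2z^2+y^4)h+x^3(y^2+xz)(y^2+xy)+x^2(y^2+xz)h+x^3(y^4+x^2y^2)+xh^2+x^4yz(x+y).$$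
The coefficients of $x^0,\dots,x^5$ are $y^4h$; $h^2$; $z^2h+y^2h$; $y^4+zh+y^4=zh$; $y^3+y^2z+y^2z=y^3$; $yz+y^2+yz=y^2$. Those of $(y^2+xy)f$ are $y^4h$; $y^2(z^4+y^3z)+y^3h=y^2z^4+y^4z^2=h^2$; $y^2(yz^2+z^3)+y(z^4+y^3z)=z^2h+y^2h$; $y(yz^2+z^3)=zh$; $y^3$; $y^2$. They agree.

*$i=2$.* Here
$$x^3\Phi_2=(x^4+y^2z^2)h+x^3(x^2+yz)(x^2+z^2)+x^2(x^2+yz)p+x^3(x^4+z^4)+xp^2+x^4z^2(x+z).$$
The coefficients of $x^0,\dots,x^5$ are $y^2z^2h$; $p^2$; $yzp$; $yz^3+z^4$; $h+p+z^3=yz^2$; $(z^2+yz)+z^2=yz$; that of $x^7$ is $1+1=0$, and there are no other terms. Those of $(z^2+xz)f$ are $y^2z^2h$; $z^2(z^4+y^3z)+y^2zh=z^6+y^4z^2=p^2$; $z^2(yz^2+z^3)+z(z^4+y^3z)=yz^4+y^3z^2=yzp$; $z(yz^2+z^3)=yz^3+z^4$; $yz^2$; $yz$. They agree.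

*$i=1$.* Here $(z^2+xy)(xy+yz)=yz^3+xh+x^2y^2$, and
$$x^4\Phi_1=x(x^2y^2+z^4)h+x^4(yz^3+xh+x^2y^2)+x^3(z^2+xy)h+x^2(z^2+xy)yh$$
$$\qquad+\,x^4(x^2y^2+y^2z^2)+x^2h^2+y^2h^2+x^4yz^2(x+y+z).$$
The coefficients of $x^0,\dots,x^6$ are $y^2h^2$; $z^4h$; $yz^2h+h^2$; $y^2h+z^2h+y^2h=z^2h$; $yz^3+yh+y^2z^2+(y^2z^2+yz^3)=yh$; $h+yz^2=y^2z$; $y^2+y^2=0$. Since $yz(x+y+z)=h+xyz$, those of $(h+xyz)f$ are $y^2h^2$; $h(z^4+y^3z)+y^3zh=z^4h$; $h(yz^2+z^3)+yz(z^4+y^3z)$, where $z^3h+yz^5+y^4z^2=y^2z^4+y^4z^2=h^2$, so this is $yz^2h+h^2$; $yz(yz^2+z^3)=z^2h$; $yh$; $y^2z$; $0$. They agree.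

*(c)* $t_4=x^2\theta\notin\kappa$.

**Step 2. An embedding $\psi:N\to L$ with image in $S'$.** By (a), $\varepsilon_0\mapsto1$, $\varepsilon_i\mapsto t_i$ respects the relations of $N$ and defines an $R$-linear map $\psi:N\to L$. By (c), the image of $\psi_{\mathfrak p}$ is a $\kappa$-subspace of $L$ containing $1$ and an element outside $\kappa$. So $\psi_{\mathfrak p}$ is surjective, hence bijective, both sides having length 2. An associated prime of $\ker\psi$ would be in $\operatorname{Ass}N=\{\mathfrak p\}$, where the kernel vanishes; so $\psi$ is injective. By (b) the $t_i$ are integral over $S$, so $\psi(N)\subset S'$.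

**Step 3. $\psi(N)=S'$ in codimension one.** Let $\mathfrak P\ni\delta$ have height 2. *Some $\operatorname{adj}(b)_{ii}=r_i^2-4c_i$ is a unit at $\mathfrak P$.* If $2\in\mathfrak P$, it is $\equiv r_i^2$, and some $r_i\notin\mathfrak P$ because $(r_1,\dots,r_5)$ is $\mathfrak m$-primary. If $2\notin\mathfrak P$: $S_{\mathfrak P}=R_{\mathfrak P}/\delta$ is regular, so $\det b=2\delta\in\mathfrak P$ is not in $\mathfrak P^2R_{\mathfrak P}$. Hence $b$ mod $\mathfrak P$ has corank exactly 1, $\operatorname{adj}(b)$ mod $\mathfrak P$ is symmetric of rank one, and some diagonal entry is nonzero.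

Fix such an $i$. If $t_i\in\kappa$, then (b) gives $r_i=\operatorname{Tr}t_i=2t_i$ and $c_i=r_it_i-t_i^2=t_i^2$, so $r_i^2-4c_i=0$ in $\kappa$, a contradiction. So $t_i\notin\kappa$, and $C:=S_{\mathfrak P}\oplus S_{\mathfrak P}t_i=S_{\mathfrak P}[t_i]$ is free of rank 2. By (b), $\operatorname{Tr}(t_i^2)=r_i^2-2c_i$, so its trace form has determinant $2(r_i^2-2c_i)-r_i^2=r_i^2-4c_i$, a unit; thus $C^\#=C$. Traces of elements of $S'_{\mathfrak P}$ lie in $S_{\mathfrak P}$, so
$$C\subset\psi(N)_{\mathfrak P}\subset S'_{\mathfrak P}\subset(S'_{\mathfrak P})^\#\subset C^\#=C,$$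
and $\psi(N)_{\mathfrak P}=S'_{\mathfrak P}$.

**Step 4. $\psi(N)=S'$.** This step removes the last possible difference. Also $\psi(N)_{\mathfrak p}=L=S'_{\mathfrak p}$. Thus $S'/\psi(N)$ has finite length. Since $\operatorname{depth}\psi(N)=2$ and $S'$ is torsion-free over $S$, Lemma 5 gives $\psi(N)=S'$. This proves Proposition 11, and with it Theorem B. $\square$

## 10. Regular noetherian domains: dimension two is the exact bound

*Proof of Theorem C.* (1)⇒(2) is Theorem 3. (2)⇒(3): every central simple algebra contains an order, and every order lies in a maximal order. (3)⇒(4) is clear.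

(4)⇒(1): suppose $\dim R\ge3$. Then $R$ has a prime $\mathfrak P$ of height 3: take a maximal ideal of height $d\ge3$ and a chain of primes of length $d$ below it; the prime in place 3 has height at least 3, and at most 3 because $d-3$ further steps lead to a prime of height $d$. The ring $R_{\mathfrak P}$ is regular local of dimension 3 with quotient field $K$. By Theorem A if its residue characteristic is $\neq2$, and by Theorem B if it is $2$, there is a quaternion algebra $D$ over $K$ with no projective maximal $R_{\mathfrak P}$-order. If $\Lambda\subset D$ were a projective maximal $R$-order, $\Lambda_{\mathfrak P}$ would be a projective maximal $R_{\mathfrak P}$-order by Proposition 1, a contradiction. So (4) fails. $\square$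

Applied to a regular local ring $R$ of dimension at least three, of any residue characteristic, (4)⇒(1) gives a quaternion algebra over $K$ containing no projective maximal order.
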